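
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{A counterexample to the entropy Erd\H{o}s distance conjecture}


\begin{abstract}
Let $X_1,\dots,X_d$ be real random variables with finitely many values, each of which determines all the others. The entropy Erd\H{o}s distance conjecture says that for every $\varepsilon>0$ and all sufficiently large $d$, the joint entropy is at most $2+\varepsilon$ times the largest entropy of a sum $X_i+X_j$ with $i<j$. We disprove it: for every $d\ge 3$ there are such variables for which the ratio exceeds $2+10^{-28}$. The example starts from a balanced system of signs, for which the relevant average is exactly at the conjectured threshold, and adds to its sample space one point that no pairwise sum can detect. We also identify the optimal constant as $d\to\infty$ with the extremal value of an averaged inequality, show that it is at most $80/29$, and give a version for finite sets.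
\end{abstract}

\section{The question and the results}

All random variables take finitely many values. The entropy of $X$ is
\[
\mathbf H(X)=-\sum_k \mathbf P(X=k)\log\mathbf P(X=k),\qquad 0\log 0=0,
\]
where $\log$ is the natural logarithm; $\mathbf H(X_1,\dots,X_d)$ is the entropy of the tuple $(X_1,\dots,X_d)$, and $\mathbf H(X\mid Y)=\mathbf H(X,Y)-\mathbf H(Y)$. We say that $Y$ \emph{determines} $X$ if $\mathbf H(X\mid Y)=0$, that is, if $X$ is almost surely a function of $Y$. We use the following standard facts. If $Y$ determines $X$, then $\mathbf H(X)\le\mathbf H(Y)$. One has $\mathbf H(X,Y)\le\mathbf H(X)+\mathbf H(Y)$, with equality if $X,Y$ are independent; likewise $\mathbf H(X,Y\mid Z)\le\mathbf H(X\mid Z)+\mathbf H(Y\mid Z)$. If $X$ takes at most $M$ values, then $\mathbf H(X)\le\log M$, with equality if $X$ is uniform on exactly $M$ values.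

Call a finite list $(X_1,\dots,X_n)$ of random variables on one probability space, with values in $\mathbf R$, \emph{admissible} if each $X_i$ determines all of them. Repetitions in the list are allowed. The entropy $H=\mathbf H(X_1,\dots,X_n)$ of an admissible list satisfies
\[
H=\mathbf H(X_i)=\mathbf H(2X_i)\qquad\text{for every } i .
\]
The following question is posed in \cite{source}.

\begin{conjecture}[Entropy Erd\H{o}s distance conjecture]\label{conj}
For every $\varepsilon>0$ there is $d\ge3$ such that
\[
\mathbf H(X_1,\dots,X_d)\le(2+\varepsilon)\max_{1\le i<j\le d}\mathbf H(X_i+X_j)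
\]
for every admissible $d$-tuple $(X_1,\dots,X_d)$.
\end{conjecture}

So each variable carries all the information, and we ask how much of it can disappear simultaneously from every pairwise sum. In counting terms, let $G\subset\mathbf R^d$ be a nonempty finite set on which each coordinate $x_k$ is injective. The coordinates of a uniform random point of $G$ are admissible with entropy $\log|G|$, so the conjecture would imply that for every $\varepsilon>0$ there is $d\ge 3$ such that, for each such $G\subset\mathbf R^d$, some $x_k+x_l$ with $k<l$ takes at least $|G|^{1/(2+\varepsilon)}$ values.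

\paragraph{Vector values.} A finite-dimensional $\mathbb Q$-vector space embeds $\mathbb Q$-linearly in $\mathbf R$: send a basis to real numbers that are linearly independent over $\mathbb Q$. Such an embedding changes neither entropies, nor determination, nor additive relations. We therefore let the variables of a list take values in a common finite-dimensional $\mathbb Q$-vector space whenever this is convenient.

\paragraph{Small $d$ and the number $2$.} For $d=2$ there is no bound at all, since $X_2=-X_1$ gives $X_1+X_2=0$. Three variables cannot all cancel each other: from $2X_1=(X_1+X_2)+(X_1+X_3)-(X_2+X_3)$ we get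
\[
H=\mathbf H(2X_1)\le 3\max_{i<j}\mathbf H(X_i+X_j)\qquad(d\ge3).
\]
Let $C_d$, for $d\ge3$, be the least constant with $\mathbf H(X_1,\dots,X_d)\le C_d\max_{i<j}\mathbf H(X_i+X_j)$ for all admissible $d$-tuples; thus $C_d\le3$. For $d=3$ this is sharp. Let $a,b,c$ be independent, each uniform on its own set of $m\ge2$ vectors, where the $3m$ vectors are linearly independent, and put
\[
X_1=a+b-c,\qquad X_2=a-b+c,\qquad X_3=-a+b+c .
\]
Each $X_i$ determines $a,b,c$, so $H=3\log m$, while the pairwise sums are $2a,2b,2c$, of entropy $\log m$.

Dropping a variable preserves admissibility and $H$ and does not increase the maximum, so $C_{d+1}\le C_d$. Put $C_\infty=\lim_{d\to\infty} C_d$; the conjecture says exactly that $C_\infty\le2$. The number $2$ comes from signs. For each $\tau\in\{1,-1\}^d$ let $Y_\tau$ be uniform on a set of $m\ge2$ vectors, independently for different $\tau$, where the $2^dm$ vectors are linearly independent, and let $X_k=\sum_\tau\tau(k)Y_\tau$. Each $X_k$ determines all $Y_\tau$, so $H=2^d\log m$. For $k\ne l$ the terms with $\tau(k)=-\tau(l)$ cancel in $X_k+X_l$, and exactly half of the terms survive: $\mathbf H(X_k+X_l)=2^{d-1}\log m$.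 Hence $C_d\ge2$ for all $d\ge3$. Since two long random sign vectors agree in about half of their places, it is natural to guess that one cannot do better in the limit, and for systems built only from signs this is true (Section~\ref{sec:average}). In general it is not.

\begin{theorem}\label{thm:main}
For every $d\ge3$ there is an admissible $(X_1,\dots,X_d)$, with all $\mathbf H(X_k+X_l)$ $(k<l)$ equal and positive, such that
\[
\mathbf H(X_1,\dots,X_d)>(2+10^{-28})\max_{k<l}\mathbf H(X_k+X_l).
\]
Hence Conjecture~\ref{conj} is false: for $0<\varepsilon\le10^{-28}$ no $d\ge3$ works.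
\end{theorem}

For an admissible list $(X_1,\dots,X_n)$ with entropy $H$ put
\begin{equation}\label{eq:J}
J=\frac1{n^2}\sum_{i,j=1}^n\mathbf H(X_i+X_j),
\end{equation}
where the $n$ terms with $i=j$ are included and equal $H$. Let $c_*=\inf J/H$ over all finite admissible lists with $H>0$.

\begin{theorem}\label{thm:const}
\begin{enumerate}
\item[\textup{(1)}] $\displaystyle\frac1{c_*}\le C_d\le\frac{1-1/d}{c_*-1/d}$ for all $d\ge4$. Hence $C_\infty=1/c_*$.
\item[\textup{(2)}] $c_*\le\frac12$, and Conjecture~\ref{conj} is equivalent to $c_*=\frac12$, that is, to the inequality $\sum_{i,j=1}^n\mathbf H(X_i+X_j)\ge\frac{n^2}2H$ for all admissible lists.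
\item[\textup{(3)}] $2+10^{-28}<C_\infty\le C_5\le\frac{80}{29}$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:count}
For every $d\ge2$ there are arbitrarily large finite sets $G\subset\mathbf R^d$ on which every coordinate function $x_k$ is injective and such that, for all $k<l$,
\[
\#\{x_k+x_l:x\in G\}\le|G|^{\frac12-10^{-29}} .
\]
\end{theorem}

Section~\ref{sec:average} reduces the disproof to finding one list, of any length, with $J<\frac12H$, proves parts (1) and (2) of Theorem~\ref{thm:const}, and shows that sign systems reach $J=\frac12H$ but not less. Section~\ref{sec:hidden} explains, on four points, how a sample space can be enlarged without the sums noticing. Section~\ref{sec:sixteen} combines the two ideas into a list of $16$ variables and proves Theorem~\ref{thm:main} and the lower bound in Theorem~\ref{thm:const}(3). Theorem~\ref{thm:count} and the bound $C_5\le 80/29$ are proved in Sections~\ref{sec:count} and~\ref{sec:upper}.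

\section{Averaging over all pairs of indices}\label{sec:average}

The conjecture concerns long tuples. To produce them from a short list, we let each new variable run through all choices of an old one, in independent copies.

\begin{lemma}[Amplification]\label{lem:amp}
Let $(X_1,\dots,X_n)$ be admissible with entropy $H$, and let $J$ be as in \eqref{eq:J}. For every $d\ge2$ there is an admissible $(X_1',\dots,X_d')$ with
\[
\mathbf H(X'_1,\dots,X'_d)=n^dH\qquad\text{and}\qquad \mathbf H(X'_k+X'_l)=n^dJ\quad\text{for all }k\ne l .
\]
\end{lemma}

\begin{proof}
For each map $\tau:\{1,\dots,d\}\to\{1,\dots,n\}$ take an independent copy $(X^{(\tau)}_1,\dots,X^{(\tau)}_n)$ of the list, and let $X'_k=\bigl(X^{(\tau)}_{\tau(k)}\bigr)_\tau$. These are vectors; their values span a finite-dimensional $\mathbb Q$-vector space. The component $X^{(\tau)}_{\tau(k)}$ determines the whole copy with label $\tau$. So $X'_k$ determines all copies, in particular every $X'_l$, and the tuple is admissible with entropy $n^dH$.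

Let $k\ne l$. The components $X^{(\tau)}_{\tau(k)}+X^{(\tau)}_{\tau(l)}$ of $X_k'+X_l'$ are independent, and each pair $(i,j)$, including $i=j$, equals $(\tau(k),\tau(l))$ for exactly $n^{d-2}$ maps $\tau$. Hence $\mathbf H(X'_k+X'_l)=n^{d-2}\sum_{i,j}\mathbf H(X_i+X_j)=n^dJ$.
\end{proof}

This is why the diagonal is included in $J$: two given new variables use the same old variable in a proportion $1/n$ of the copies, and there their sum loses no entropy. By the lemma, a single list with $J<\frac12H$ refutes the conjecture. Conversely, a lower bound for $J/H$ bounds $C_d$ from above for large $d$, because in a long tuple the diagonal is negligible.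

\begin{proof}[Proof of Theorem~\ref{thm:const}, parts \textup{(1)} and \textup{(2)}]
For any indices $i,j,k$, not necessarily distinct, the three variables $X_i+X_j$, $X_i+X_k$, $X_j+X_k$ determine $2X_i$, so their entropies sum to at least $H$. Averaging over all $(i,j,k)$ gives $3J\ge H$, hence $c_*\ge\frac13$; in particular $J>0$ when $H>0$. By Lemma~\ref{lem:amp}, $C_d\ge H/J$ for every admissible list with $H>0$, so $C_d\ge1/c_*$. For the upper bound, let $(X_1,\dots,X_d)$ be admissible with $d\ge4$ and put $M=\max_{i<j}\mathbf H(X_i+X_j)$. Then
\begin{equation}\label{eq:long}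
c_*H\le J\le\frac1dH+\Bigl(1-\frac1d\Bigr)M ,
\end{equation}
and $c_*-\frac1d\ge\frac13-\frac14>0$, so $H\le\frac{1-1/d}{c_*-1/d}\,M$. Letting $d\to\infty$ gives $C_\infty=1/c_*$.

For nonconstant $X$ the list $(X,-X)$ has sums $2X,0,0,-2X$, hence $J=\frac12H$ and $c_*\le\frac12$. So the conjecture, $1/c_*=C_\infty\le2$, is equivalent to $c_*=\frac12$, which is the stated inequality (trivial for lists with $H=0$).
\end{proof}

\paragraph{Sign systems sit at the threshold.} Let $(Y_\varphi)_{\varphi\in\Phi}$ be finitely many independent variables with values in the different summands of a direct sum of finite-dimensional $\mathbb Q$-vector spaces, let $\sigma_i(\varphi)\in\{1,-1\}$ for $1\le i\le n$, and put $X_i=\sum_\varphi\sigma_i(\varphi)Y_\varphi$. Each $X_i$ determines all $Y_\varphi$, so the list is admissible and $H=\sum_\varphi\mathbf H(Y_\varphi)$. In $X_i+X_j$ the term $\varphi$ survives, with coefficient $\pm2$, exactly when $\sigma_i(\varphi)=\sigma_j(\varphi)$. The proportion of pairs $(i,j)$ for which this happens is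
\[
\frac1{n^2}\sum_{i,j}\frac{1+\sigma_i(\varphi)\sigma_j(\varphi)}2=\frac12+\frac12\Bigl(\frac1n\sum_i\sigma_i(\varphi)\Bigr)^2 .
\]
Therefore $J\ge\frac12H$, with equality if the signs are \emph{balanced}: $\sum_i\sigma_i(\varphi)=0$ for every $\varphi$. For a sign system with $n=d\ge3$ variables, the second inequality in \eqref{eq:long} then gives $H\le\frac{2(d-1)}{d-2}M$, so signs alone cannot exceed the ratio $2$ in the limit. But there are many systems with $J=\frac12H$ exactly, and any gain, however small, made on one of them suffices. Such a gain comes from a point added to the sample space.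

\section{A point that the sums do not see}\label{sec:hidden}

Suppose that $X_1,\dots,X_n$ are injective functions on a finite set $\Omega_0$. We want to add a point $*$ and define $X_i(*)=z_i$ such that
\begin{itemize}
\item for all $i\ne j$, the sum $z_i+z_j$ is a value that $X_i+X_j$ already takes on $\Omega_0$;
\item for each $i$, $z_i$ is not a value of $X_i$ on $\Omega_0$.
\end{itemize}
Then the sample space has grown, while the sums with $i\ne j$ take no new value. With two variables this is easy but useless: for $X_2=-X_1$ any new $z_1$ and $z_2=-z_1$ will do, but the sum $X_1+X_2$ is constant anyway, and we only get another list $(X,-X)$. The smallest instructive case has three variables.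

\paragraph{Four points, three variables.} Let $e_1,e_2,e_3$ be linearly independent, $\Omega_0=\{1,2,3\}$ and $X_1(\omega)=X_2(\omega)=X_3(\omega)=e_\omega$. Each $X_i+X_j$ takes the three values $2e_1,2e_2,2e_3$. Now put
\[
z_1=e_2+e_3-e_1,\qquad z_2=e_1+e_3-e_2,\qquad z_3=e_1+e_2-e_3 .
\]
Then $z_1+z_2=2e_3$, $z_1+z_3=2e_2$, $z_2+z_3=2e_1$ are old values, whereas $z_i\notin\{e_1,e_2,e_3\}$. On the four points of $\Omega_0\cup\{*\}$ every $X_i$ is injective, but every sum $X_i+X_j$ with $i\ne j$ takes only three values.

The reason it works is that the point $*$ imitates a \emph{different} old point for each pair: the pair $\{1,2\}$ takes it for $3$, the pair $\{1,3\}$ for $2$, and the pair $\{2,3\}$ for $1$. If, for $n\ge3$, all pairs took it for the same old point $\omega$, the equations would force $z_i=X_i(\omega)$. This suggests giving each pair of indices its own letter.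

\paragraph{Combining with signs.} In the example no sign differs, so $J$ is far from $\frac12H$. We want the same trick in a balanced sign system. There a pair $p=\{i,j\}$ sees only those coordinates $\varphi$ for which $\sigma_i(\varphi)=\sigma_j(\varphi)$. So we let the alphabet of the coordinate $\varphi$ consist of the pairs $p$ that see it, and ask that each pair $p$ take $*$ for a point whose visible coordinates all equal the letter $p$. This prescribes $z_i+z_j$ for all pairs. With $n\ge4$ indices these are more equations than unknowns. We make them true by passing to a quotient vector space; the danger is that the quotient identifies values of some $X_i$. We now choose the signs so that it does not.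

\section{Sixteen variables with $J<\frac12H$}\label{sec:sixteen}

\subsection{The construction}

Let $I=\mathbb F_2^4$, so $n=|I|=16$, and let $\Phi$ be the set of the $15$ nonzero linear functionals $\varphi:\mathbb F_2^4\to\mathbb F_2$. Put $\sigma_i(\varphi)=(-1)^{\varphi(i)}$; since $\varphi$ takes each value $8$ times, the signs are balanced. Let $P$ be the set of the $120$ two-element subsets of $I$, and
\[
P_\varphi=\{\{i,j\}\in P:\varphi(i)=\varphi(j)\},\qquad |P_\varphi|=2\tbinom82=56 .
\]
For $p=\{i,j\}\in P_\varphi$ let $\sigma_p(\varphi)=\sigma_i(\varphi)=\sigma_j(\varphi)$. A given pair $\{i,j\}$ lies in $P_\varphi$ for exactly $7$ functionals, namely the nonzero ones vanishing on $i-j\ne0$.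

Let $\Omega_0=\prod_{\varphi\in\Phi}P_\varphi$, so that $N:=|\Omega_0|=56^{15}$, and let $\Omega=\Omega_0\cup\{*\}$.

Let $W$ be the $\mathbb Q$-vector space with basis $\{[\varphi,p]:\varphi\in\Phi,\ p\in P_\varphi\}$ and $Z$ the one with basis $\{z_i:i\in I\}$. For $p\in P$ put
\[
s_p=\sum_{\varphi:\,p\in P_\varphi}2\sigma_p(\varphi)\,[\varphi,p]\in W ,
\]
and let
\[
L=\operatorname{span}\bigl\{z_i+z_j-s_{\{i,j\}}:\{i,j\}\in P\bigr\}\subset W\oplus Z,\qquad T=(W\oplus Z)/L .
\]
Define $X_i:\Omega\to T$, for $i\in I$, by
\[
X_i(\omega)=\sum_{\varphi\in\Phi}\sigma_i(\varphi)\,[\varphi,\omega_\varphi]\quad(\omega\in\Omega_0),\qquad X_i(*)=z_i\qquad(\text{modulo }L).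
\]

\begin{lemma}\label{lem:sums}
For $i\ne j$ the function $X_i+X_j$ takes at most $56^7$ values on $\Omega$.
\end{lemma}

\begin{proof}
Let $p=\{i,j\}$. For $\omega\in\Omega_0$ opposite signs cancel, and
\[
X_i(\omega)+X_j(\omega)=\sum_{\varphi:\,p\in P_\varphi}2\sigma_p(\varphi)\,[\varphi,\omega_\varphi] .
\]
This depends on only $7$ coordinates of $\omega$, each with $56$ possible letters, which gives at most $56^7$ values. Moreover $X_i(*)+X_j(*)=z_i+z_j=s_p$ in $T$, and this is the value at any $\omega\in\Omega_0$ with $\omega_\varphi=p$ for all $\varphi$ with $p\in P_\varphi$. So $*$ contributes no new value.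
\end{proof}

\subsection{Nothing is identified}

\begin{lemma}\label{lem:inj}
Every $X_i:\Omega\to T$ is injective.
\end{lemma}

It helps to view an element of $L$ as a weighted graph. A general element is
\begin{equation}\label{eq:L}
\sum_{p\in P}\lambda_p\Bigl(\sum_{k\in p}z_k-s_p\Bigr),\qquad\lambda_p\in\mathbb Q .
\end{equation}
Regard $\lambda$ as a weighting of the edges of the complete graph on $I$. The coefficient of \eqref{eq:L} at $z_k$ is the sum $\sum_{p\ni k}\lambda_p$ of the weights at the vertex $k$. Its coefficient at $[\varphi,p]$ is $-2\sigma_p(\varphi)\lambda_p$. Since every pair has its own letter, there is no cancellation. So the \emph{$\varphi$-block} of \eqref{eq:L}, its part on the basis vectors $[\varphi,\cdot\,]$, has exactly as many nonzero coefficients as there are edges $p\in P_\varphi$ with $\lambda_p\ne0$. A difference of two values of $X_i$ has small blocks. We show that any nonzero $\lambda$ that could produce it has too many edges in some block.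

\begin{proof}[Proof of Lemma~\ref{lem:inj}]
We use that any four or fewer points of $\mathbb F_2^4$ lie in one class of some $\varphi\in\Phi$: their differences span a subspace of dimension at most $3$, so some $\varphi\in\Phi$ vanishes on these differences, that is, is constant on the given points.

(a) Let $\omega,\omega'\in\Omega_0$, and suppose that $\sum_\varphi\sigma_i(\varphi)\bigl([\varphi,\omega_\varphi]-[\varphi,\omega'_\varphi]\bigr)$ is the element \eqref{eq:L} of $L$. It has no $Z$-part, so all vertex sums of $\lambda$ vanish, and every $\varphi$-block has at most $2$ nonzero coefficients. Suppose $\lambda_{\{u,v\}}\ne0$ for some edge. Since the sum at $u$ vanishes, there is $w\ne v$ with $\lambda_{\{u,w\}}\ne0$; since the sum at $v$ vanishes, there is $x\ne u$ with $\lambda_{\{v,x\}}\ne0$. The edges $\{u,v\},\{u,w\},\{v,x\}$ are distinct (possibly $w=x$, when they form a triangle). Some $\varphi\in\Phi$ is constant on $\{u,v,w,x\}$. All three edges then lie in $P_\varphi$, and the $\varphi$-block has at least $3$ nonzero coefficients, a contradiction. Hence $\lambda=0$, the difference is zero already in $W$, and $\omega=\omega'$.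

(b) Let $\omega\in\Omega_0$, and suppose that $z_i-\sum_\varphi\sigma_i(\varphi)[\varphi,\omega_\varphi]$ is the element \eqref{eq:L} of $L$. Then the sum of the weights at $i$ is $1$, all other vertex sums are $0$, and every $\varphi$-block has exactly one nonzero coefficient. Choose $j$ with $\lambda_{\{i,j\}}\ne0$. Since the sum at $j$ vanishes, there is $k\ne i$ with $\lambda_{\{j,k\}}\ne0$. Some $\varphi\in\Phi$ is constant on $\{i,j,k\}$; then the two distinct edges $\{i,j\},\{j,k\}$ lie in $P_\varphi$, and the $\varphi$-block has at least $2$ nonzero coefficients, a contradiction.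
\end{proof}

\begin{remark}[Why dimension four]
The same construction makes sense over $\mathbb F_2^2$ and $\mathbb F_2^3$, but there $X_i$ is not injective for any $i$. In these spaces there are four distinct points $u,v,w,x$ on which no $\varphi\in\Phi$ is constant: all four points of $\mathbb F_2^2$, or four affinely independent points of $\mathbb F_2^3$. Give the edges $\{u,v\},\{v,w\},\{w,x\},\{x,u\}$ of a four-cycle the weights $\frac12,-\frac12,\frac12,-\frac12$, and all other edges the weight $0$. All vertex sums vanish, so \eqref{eq:L} lies in $W$, and its nonzero coefficients are $\pm1$. Every $\varphi$ splits $\{u,v,w,x\}$ in one of three ways. If it separates one point from the other three, the block contains two consecutive edges of the cycle, with equal $\sigma_p(\varphi)$ and opposite weights. If it separates the ends of one edge from the ends of the opposite edge, the block contains these two edges, with opposite $\sigma_p(\varphi)$ and equal weights. If it separates the two diagonals, the block is empty. So every block is $0$ or $\pm([\varphi,p]-[\varphi,p'])$ with $p\ne p'$, and not all blocks are $0$, because $\{u,v\}\in P_\varphi$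 for some $\varphi\in\Phi$. Such an element of $L$ equals $X_i(\omega)-X_i(\omega')$, computed in $W$, for suitable $\omega\ne\omega'$ in $\Omega_0$.
\end{remark}

\subsection{The gain}

Give $\Omega$ the uniform distribution. By Lemma~\ref{lem:inj} the $16$ variables are admissible, with $H=\log(N+1)$. By Lemma~\ref{lem:sums}, $\mathbf H(X_i+X_j)\le7\log56=\frac7{15}\log N$ for $i\ne j$. Hence
\begin{equation}\label{eq:gain}
J\le\frac1{16}\log(N+1)+\frac{15}{16}\cdot\frac7{15}\log N=\Bigl(\frac12-\frac7{16}\delta\Bigr)H,\qquad
\delta:=\frac{\log(1+1/N)}{\log(N+1)}>0 ,
\end{equation}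
where we used $\log N=(1-\delta)\log(N+1)$. On $\Omega_0$ alone, all logarithms would be $\log N$, and the two terms would add up to exactly $\frac12H$, as they must for a balanced sign system. The point $*$ raises $H$ and the diagonal terms to $\log(N+1)$, but not our bound for the off-diagonal terms, and this is the whole gain.

To estimate it, note that $56^3=175616<1.76\cdot10^5$ and $1.76^5<16.9$, so $N=(56^3)^5<1.69\cdot10^{26}$. Hence $N+1<1.7\cdot10^{26}$ and $\log(N+1)<1+26\cdot2.303<61$. Since $\log(1+1/N)\ge1/(N+1)$,
\begin{equation}\label{eq:delta}
\delta>\frac1{1.7\cdot10^{26}\cdot61}>9.6\cdot10^{-29} .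
\end{equation}
From \eqref{eq:gain} and \eqref{eq:delta}, and since $J>0$,
\begin{equation}\label{eq:ratio}
H\ge\frac{2J}{1-\frac78\delta}\ge\Bigl(2+\frac74\delta\Bigr)J>(2+10^{-28})J .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Lemma~\ref{lem:amp} to the $16$ variables. In the resulting $d$-tuple all sums with $k<l$ have entropy $16^dJ$, which is positive because the diagonal terms give $J\ge H/16>0$. The joint entropy is $16^dH$, and \eqref{eq:ratio} gives the claim.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:const}\textup{(3)}]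
By part (1) and \eqref{eq:ratio}, $C_\infty=1/c_*\ge H/J>2+10^{-28}$, where $H$ and $J$ are those of the $16$ variables.
\end{proof}

\section{The counting version}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:count}]
Let $d\ge2$, and apply the construction in Lemma~\ref{lem:amp} to the $16$ variables of Section~\ref{sec:sixteen}. Its sample space is $\Omega^{16^d}$, and each $X'_k$ is injective on it by Lemma~\ref{lem:inj}. Embed the common finite-dimensional $\mathbb Q$-vector space of values in $\mathbf R$, and let $G\subset\mathbf R^d$ be the set of values of the tuple $(X'_1,\dots,X'_d)$. Then $|G|=(N+1)^{16^d}$, and each coordinate is injective on $G$.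

For $k<l$, the number of values of $X'_k+X'_l$ is at most the product over $\tau$ of the number of values of $X_{\tau(k)}+X_{\tau(l)}$. The latter is $N+1$ for the $16^{d-1}$ maps with $\tau(k)=\tau(l)$, and at most $56^7=N^{7/15}$ for the other $15\cdot16^{d-1}$ maps. So the logarithm of the product is at most
\[
16^d\Bigl(\frac1{16}\log(N+1)+\frac7{16}\log N\Bigr)=\Bigl(\frac12-\frac7{16}\delta\Bigr)\log|G| ,
\]
and $\frac7{16}\delta>10^{-29}$ by \eqref{eq:delta}.

For arbitrarily large sets, replace $G$ by $G^r$, where the point $(x^{(1)},\dots,x^{(r)})$ has $k$-th coordinate $(x^{(1)}_k,\dots,x^{(r)}_k)$. All coordinates lie in one finite-dimensional $\mathbb Q$-vector space, which we embed in $\mathbf R$. Each coordinate is injective, and the size of the set and the numbers of values of the sums are the $r$-th powers of the previous ones, so the inequality persists.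
\end{proof}

The counting consequence of the conjecture stated in the introduction therefore fails as well: since $1/(\frac12-\eta)>2+4\eta$ for $0<\eta<\frac12$, it fails for $0<\varepsilon\le4\cdot10^{-29}$.

\section{The upper bound $C_5\le80/29$}\label{sec:upper}

It remains to prove the upper bound in Theorem~\ref{thm:const}(3); $C_\infty\le C_5$ holds because $C_d$ is nonincreasing. The bound $C_3\le3$ uses only that three sums determine everything. With five variables we can compare the entropies of larger families of sums and differences: we show that the family of a typical splitting of the five indices into two and three has almost full entropy, and then descend from it to single sums. The tool is submodularity: if $R$ is determined by $U$ and also by $V$, then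
\[
\mathbf H(U)+\mathbf H(V)\ge\mathbf H(U,V)+\mathbf H(R).
\]
Indeed, the assumption gives $\mathbf H(U\mid R)=\mathbf H(U)-\mathbf H(R)$ and likewise for $V$ and for $(U,V)$, so this is the inequality $\mathbf H(U,V\mid R)\le\mathbf H(U\mid R)+\mathbf H(V\mid R)$.

Let $(X_1,\dots,X_5)$ be admissible with entropy $h>0$ (for $h=0$ there is nothing to prove). For disjoint $A,B\subset\{1,\dots,5\}$, not both empty, let $Y_a=X_a$ for $a\in A$ and $Y_b=-X_b$ for $b\in B$, and let $F(A|B)$ be the joint entropy of all differences $Y_c-Y_{c'}$ with $c,c'\in A\cup B$. Up to sign, these are the differences of the $X$'s inside $A$ and inside $B$ and the sums between $A$ and $B$; thus $F(A|B)=F(B|A)$. For example, $F(1|\emptyset)=0$, $F(12|\emptyset)=\mathbf H(X_1-X_2)$ and $F(1|2)=\mathbf H(X_1+X_2)$, where we omit braces and commas.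

We claim that
\begin{gather}
F(A\cup k|B)+F(A|B\cup k)\ge h+F(A|B)\qquad\text{for every } k\notin A\cup B,\tag{i}\\
F(A|B\cup k)+F(A|B\cup l)\ge F(A|B\cup\{k,l\})+F(A|B)\qquad\text{for distinct } k,l\notin A\cup B.\tag{ii}
\end{gather}
In both cases the two families on the left each contain the family of $F(A|B)$. In (i), for some $c\in A\cup B$, they together contain $Y_c-X_k$ and $Y_c+X_k$, which determine $X_k$ and hence everything, so the joint entropy is $h$. In (ii) they together contain $Y_c+X_k$ and $Y_c+X_l$ for some $c\in A\cup B$, hence determine $X_k-X_l$ and the whole family of $F(A|B\cup\{k,l\})$. Submodularity gives both claims.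

Let $s,\alpha,\beta,\gamma,e$ be the averages of
\[
F(1|2),\quad F(12|\emptyset),\quad F(1|23),\quad F(12|34),\quad F(12|345)
\]
over all permutations of the indices $1,\dots,5$, divided by $h$. Averaging (i) and (ii) gives:
\begin{align*}
s+\alpha&\ge1 &&\text{from (i) with } A=\{1\},\ B=\emptyset,\ k=2;\\
2s&\ge\beta &&\text{from (ii) with } A=\{1\},\ B=\emptyset,\ k=2,\ l=3;\\
2\beta&\ge\gamma+\alpha &&\text{from (ii) with } A=\{1,2\},\ B=\emptyset,\ k=3,\ l=4;\\
2\gamma&\ge e+\beta &&\text{from (ii) with } A=\{1,2\},\ B=\{3\},\ k=4,\ l=5.
\end{align*}
In the last two lines we used that $F(12|3)=F(3|12)$ has average $\beta h$.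

These inequalities need a lower bound for $e$ to start from. Put $\ell(A|B)=h-F(A|B)\ge0$. Then (i) reads $\ell(A\cup k|B)+\ell(A|B\cup k)\le\ell(A|B)$. So, if we start from $\ell(1|\emptyset)=h$ and add the indices $2,3,4,5$ one after another to either side in all ways, the total of $\ell$ never increases. Hence the sum of $\ell(A|B)$ over the $16$ unordered partitions $\{A,B\}$ of $\{1,\dots,5\}$ (one part may be empty) is at most $h$. Ten of them have parts of sizes $2$ and $3$, and the others contribute at least $0$; the average of $\ell$ over these ten is thus at most $h/10$, that is, $e\ge\frac9{10}$.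

Now $\gamma\ge\frac12(e+\beta)\ge0.45+\frac12\beta$, and with $\alpha\ge1-s$ we get
\[
2\beta\ge0.45+\tfrac12\beta+1-s,\qquad\text{that is,}\qquad\tfrac32\beta\ge1.45-s .
\]
Since $\beta\le2s$, this gives $4s\ge1.45$, so $s\ge\frac{29}{80}$. As $sh$ is the average of $\mathbf H(X_i+X_j)$ over $i<j$,
\[
h\le\frac{80}{29}\max_{i<j}\mathbf H(X_i+X_j),
\]
which proves $C_5\le\frac{80}{29}$ and completes the proof of Theorem~\ref{thm:const}.\qed

\begin{thebibliography}{9}
\bibitem{source} \emph{Entropy Methods} (as printed: ENTROPY METHODS), https://github.com/cheewtan/cheewtan
\end{thebibliography}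

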